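
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{The circular chromatic number of the double Mycielskian\\ of a long odd cycle}


\begin{abstract}
Let $M(G)$ be the Mycielskian of a graph $G$ and $M^2(G)=M(M(G))$. We show that the inequality
$\chi(G)-\chi_c(G)\le \chi(M^2(G))-\chi_c(M^2(G))$ does not hold for all graphs: it fails for the odd cycles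
$C_{2q+1}$ with $q\ge 221$. This follows from the bound $\chi_c(M^2(C_N))\ge 4+\frac{9}{4(N+54)}$ for odd $N\ge 5$,
which is of the right order, since $\chi_c(M^2(C_N))\le 4+1/\lfloor (N-1)/4\rfloor$.
For the lower bound we cut a circular coloring at many points of the color circle, find an alternating complete
bipartite subgraph at each cut, and count how many cuts one such subgraph can serve.
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple and have at least one edge. For integers $k\ge 2d\ge 2$, a \emph{$(k,d)$-coloring} of $G$ is a map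
$c:V(G)\to\{0,1,\dots,k-1\}$ with $d\le |c(x)-c(y)|\le k-d$ for every edge $xy$. The \emph{circular chromatic number} is
\[
\chi_c(G)=\inf\{k/d : G\text{ has a }(k,d)\text{-coloring}\}.
\]
Think of the $k$ colors as points on a circle: adjacent vertices must be at circular distance at least $d$. For $d=1$
this is an ordinary proper coloring. We use the standard facts that the infimum is attained and that
\begin{equation}\label{eq:basic}
\chi(G)-1<\chi_c(G)\le\chi(G).
\end{equation}
So $\chi_c$ refines $\chi$, and the gap $\chi(G)-\chi_c(G)\in[0,1)$ measures how much of the last color is wasted.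

For $V(G)=\{v_1,\dots,v_n\}$, the \emph{Mycielskian} $M(G)$ has vertices $v_1,\dots,v_n$, $u_1,\dots,u_n$, $w$ and edges
$v_iv_j$ and $v_iu_j$ whenever $v_iv_j\in E(G)$, and $u_iw$ for all $i$. We call $u_i$ the \emph{copy} of $v_i$ and $w$ the \emph{root}. Put $M^1(G)=M(G)$ and $M^k(G)=M(M^{k-1}(G))$ for $k\ge2$. Mycielski's theorem
says that $\chi(M(G))=\chi(G)+1$. How does the gap behave? The following question is posed in \cite{survey}: is
\begin{equation}\label{eq:question}
\chi(G)-\chi_c(G)\ \le\ \chi(M^2(G))-\chi_c(M^2(G))
\end{equation}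
for every graph $G$ with at least one edge? Since $\chi(M^2(G))=\chi(G)+2$, this asks whether $\chi_c(M^2(G))\le\chi_c(G)+2$, that is,
whether the double Mycielskian, which raises $\chi$ by exactly $2$, raises $\chi_c$ by at most $2$.

There is a good reason to guess ``yes''. It is known that, for every integer $d\ge1$, if
$\chi(G)-\chi_c(G)\ge 1/d$, then $\chi(M^2(G))-\chi_c(M^2(G))\ge1/d$. In particular \eqref{eq:question} holds whenever the gap of
$G$ is $0$ or exactly $1/d$. But between the thresholds $1/d$ this says less, and it says least when the gap is close to $1$: there it only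
guarantees $\frac12$. The simplest graphs with gap close to $1$ are the long odd cycles. The map $c(v_i)=iq \bmod (2q+1)$ is a
$(2q+1,q)$-coloring of $C_{2q+1}$, because cyclically consecutive vertices get colors that differ by $q$ or $q+1$. Hence
\begin{equation}\label{eq:cycleupper}
\chi_c(C_{2q+1})\le 2+\tfrac1q .
\end{equation}
If $\chi_c(M^2(C_{2q+1}))>4+\frac1q$, then \eqref{eq:question} fails. This is what happens for large $q$.

\begin{theorem}\label{thm:main}
For every odd $N\ge5$, \quad $\displaystyle \chi_c(M^2(C_N))\ \ge\ 4+\frac{9}{4(N+54)}$.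
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the question is no: for every $q\ge221$, the graph $G=C_{2q+1}$ satisfies
$\chi(G)-\chi_c(G)>\chi(M^2(G))-\chi_c(M^2(G))$.
\end{corollary}

\begin{proof}
By \eqref{eq:cycleupper}, $\chi(G)-\chi_c(G)\ge1-\frac1q$. By Mycielski's theorem $\chi(M^2(G))=5$. Theorem~\ref{thm:main} with $N=2q+1$
gives $\chi_c(M^2(G))\ge4+\frac{9}{4(2q+55)}>4+\frac1q$, since $9q>8q+220$. So
$\chi(M^2(G))-\chi_c(M^2(G))<1-\frac1q\le\chi(G)-\chi_c(G)$.
\end{proof}

For $N=2q+1$ the number to beat is $4+\frac1q=4+\frac{2}{N-1}$. So it is decisive that the constant $\frac94$ in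
Theorem~\ref{thm:main} exceeds $2$; the additive $54$ only affects how large $q$ must be. The next theorem complements the result.

\begin{theorem}\label{thm:compl}
\textup{(a)} If $\chi(G)=3$ and $G$ contains an odd cycle of length $N\ge5$, then $\chi_c(M^2(G))\ge4+\frac9{4(N+54)}$. Hence
\eqref{eq:question} fails for every $3$-chromatic $G$ that contains an odd cycle of length $N\ge5$ with
$(N+54)(\chi_c(G)-2)<\frac94$. Moreover, for no constant $C<\frac98$ does
\[
\chi_c(M^2(G))\le\chi(M^2(G))-1+C\,(\chi_c(G)-\chi(G)+1)
\]
hold for all $G$.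

\textup{(b)} For every $s\ge1$, $\chi_c(M^2(C_{4s+1}))\le4+\frac1s$. Hence for odd $N\ge5$
\[
4+\frac{9}{4(N+54)}\le\chi_c(M^2(C_N))\le4+\frac1{\lfloor (N-1)/4\rfloor},
\]
so $\chi_c(M^2(C_N))-4=\Theta(1/N)$. Also, if $\chi(G)=3$ and $\chi(G)-\chi_c(G)\ge1-\frac1{2s}$, then
$\chi(M^2(G))-\chi_c(M^2(G))\ge1-\frac1s$.
\end{theorem}

Section~\ref{sec:model} shows the method on $C_N$ itself. Section~\ref{sec:fan} finds alternating patterns in $M^2(C_N)$,
Section~\ref{sec:cut} analyzes them in a circular coloring, and Section~\ref{sec:count} does the counting that proves Theorem~\ref{thm:main}.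
Theorem~\ref{thm:compl} is proved in Section~\ref{sec:compl}.

\section{The method on the odd cycle}\label{sec:model}

For real $r\ge2$, an \emph{$r$-circular coloring} of $G$ is a map $f:V(G)\to\mathbb R/r\mathbb Z$ with $f(x)$ and $f(y)$ at circular distance at least $1$
for every edge $xy$. Dividing a $(k,d)$-coloring by $d$ gives a $(k/d)$-circular coloring. As the infimum is attained,
$G$ has a $\chi_c(G)$-circular coloring. We shall constantly lift colors to real numbers and use the following.
\begin{quote}
(D)\quad If $x\sim y$ have representatives with $0<f(y)-f(x)<r$ in $\mathbb R$, then $1\le f(y)-f(x)\le r-1$.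
\end{quote}

The next proof is a model for that of Theorem~\ref{thm:main}; the statement itself is not used later.

\begin{proposition}\label{prop:cycle}
$\chi_c(C_{2q+1})=2+\frac1q$ for $q\ge1$.
\end{proposition}

\begin{proof}
The upper bound is \eqref{eq:cycleupper}. Let $N=2q+1$ and $r=\chi_c(C_N)=2+\varepsilon$, and let $f$ be an $r$-circular coloring. Choose any
point $p$ of the circle, cut the circle there, and represent all colors in $[p,p+r)$. Neighbors have different
representatives. Going once around the cycle, the increases and decreases of the representative cannot alternate, because $N$ is odd. So some $v_i$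
has one neighbor with a smaller and one with a larger representative; call the three representatives
$\varphi_1<\varphi_2<\varphi_3$. By (D), $\varphi_1\le\varphi_2-1$ and $\varphi_3\ge\varphi_2+1$. Since $\varphi_3<p+r\le\varphi_1+r$, we get
\[
p+r\in[\varphi_2+1,\ \varphi_2+r-1].
\]
So $p$ lies in the arc of points at distance at least $1$ from $f(v_i)$, whose length is $r-2=\varepsilon$. Every $p$ is in one of these
$N$ arcs, so $N\varepsilon\ge r=2+\varepsilon$ and $\varepsilon\ge\frac2{N-1}=\frac1q$.
\end{proof}

The proof has three parts: every cut $p$ produces an alternating pattern; the pattern is so tight that $p$ is confined to a set of length $\varepsilon$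
that depends only on a few vertices (here only on $v_i$); and the circle has to be covered by such sets. For $M^2(C_N)$, with $r=4+\varepsilon$,
the pattern will have five vertices $x_1,\dots,x_5$, colored in this order, with $\{x_1,x_3,x_5\}$ completely joined to $\{x_2,x_4\}$. Again $p$ is confined
to a set of length $\varepsilon$, which depends only on $B=\{x_2,x_4\}$. Two things are harder. The pattern is no longer
found by a parity remark. And each index of the cycle admits three pairs $B$, so the plain count gives too weak a constant; we must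
show that the three pairs interfere with each other.

\section{Alternating bicliques}\label{sec:fan}

In this section all chains have coefficients in $\mathbb F_2$. For a graph $G$ let $B_0(G)$ be the simplicial complex on the vertex set $V(G)\times\{+,-\}$ whose
simplices are the sets $A^+\cup B^-$ such that every $a\in A$ is adjacent to every $b\in B$; one of $A,B$ may be empty. Let $\nu$ be the
involution that swaps the signs.

\begin{definition}
A \emph{$t$-system} for $G$ is a sequence $h_0,\dots,h_{t-1}$, where $h_i$ is an $i$-dimensional chain of $B_0(G)$, such that $h_0$ has an odd number of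
vertices and $\partial h_i=h_{i-1}+\nu h_{i-1}$ for $1\le i\le t-1$.
\end{definition}

The picture behind this is a $(t-1)$-sphere with the antipodal map: $h_i$ and $\nu h_i$ are the two hemispheres of the $i$-sphere, and they share the boundary
$h_{i-1}+\nu h_{i-1}$. The next lemma is an elementary argument of Ky Fan type.

\begin{lemma}\label{lem:fan}
Suppose $G$ has a $t$-system, and let $f$ be a proper coloring of $G$ with linearly ordered colors. Then there are vertices $x_1,\dots,x_t$ with
$f(x_1)<\dots<f(x_t)$ such that $x_a\sim x_b$ whenever $a-b$ is odd.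
\end{lemma}

\begin{proof}
Call a simplex \emph{$+$alternating} (\emph{$-$alternating}) if its vertices have distinct colors and, in the order of the colors, the signs
alternate starting with $+$ (with $-$). Let $\alpha^{\pm}(c)$ be the number mod $2$ of $\pm$alternating simplices in the chain $c$. We claim that
\[
\alpha^+(\partial c)=\alpha^+(c)+\alpha^-(c)\qquad\text{if }\dim c\ge1 .
\]
By linearity it suffices to treat one simplex $\tau$ of dimension at least $1$.
\begin{itemize}
\item \emph{$\tau$ is alternating.} Deleting a vertex other than the first or the last leaves two consecutive equal signs. Of the two remaining facets, exactly one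
starts with $+$: the one without the last vertex if $\tau$ is $+$alternating, the one without the first if $\tau$ is $-$alternating. Both sides of the claim equal $1$.
\item \emph{$\tau$ has distinct colors but is not alternating.} The right side is $0$. Call two color-consecutive vertices with equal signs a bad pair; there is at least one. If
there are two or more, no facet is alternating: of two disjoint bad pairs, every deletion leaves at least one; and if
two bad pairs share a vertex, deleting that vertex makes the other two members a bad pair, while deleting any other vertex leaves one of the two pairs. If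
there is exactly one bad pair, the alternating facets are exactly the two that omit one of its members, and they have the same sign pattern. In
all cases the left side is $0$.
\item \emph{Two vertices of $\tau$ have the same color.} They have the same sign, since vertices of opposite sign in a simplex are adjacent. A facet with
distinct colors must omit one of these two vertices, and the two omissions give the same colored sign pattern. Again both sides are $0$.
\end{itemize}
Since $\alpha^+(\nu c)=\alpha^-(c)$, we obtain
\[
\alpha^+(h_i)+\alpha^-(h_i)=\alpha^+(\partial h_i)=\alpha^+(h_{i-1})+\alpha^-(h_{i-1})=\dots=\alpha^+(h_0)+\alpha^-(h_0)=1 .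
\]
So $h_{t-1}$ contains an alternating simplex. Its $t$ vertices, in the order of the colors, are as required.
\end{proof}

\begin{lemma}\label{lem:systems}
For odd $N\ge3$, $C_N$ has a $3$-system. If $G$ has a $t$-system with $t\ge2$, then $M(G)$ has a $(t+1)$-system. Hence $M^2(C_N)$ has a $5$-system.
\end{lemma}

\begin{proof}
\emph{The cycle.} Let $h_0=v_0^+$ and $h_1=\sum_{i=0}^{N-1}\{v_i^{s_i},v_{i+1}^{s_{i+1}}\}$, where $s_i=(-1)^i$ for $0\le i\le N$ and $v_N=v_0$. This
path of signed edges starts at $v_0^+$ and, because $N$ is odd, ends at $v_0^-$. So $\partial h_1=h_0+\nu h_0$. The chain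
$h_1+\nu h_1$ is the sum of all $2N$ edges $\{v_j^+,v_{j\pm1}^-\}$. The triangles $\{v_{i-1}^+,v_{i+1}^+,v_i^-\}$ satisfy
\[
\partial\sum_i\{v_{i-1}^+,v_{i+1}^+,v_i^-\}=(h_1+\nu h_1)+\sum_i\{v_{i-1}^+,v_{i+1}^+\}.
\]
The last sum is a $1$-cycle in the full simplex on $V^+$, hence equals $\partial E$ for a chain $E$ there. Put
$h_2=\sum_i\{v_{i-1}^+,v_{i+1}^+,v_i^-\}+E$; then $\partial h_2=h_1+\nu h_1$.

\emph{The Mycielskian.} Let $h_0,\dots,h_{t-1}$ be a $t$-system for $G$ and let $\iota:B_0(G)\to B_0(M(G))$ be the inclusion. We want to fill the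
cycle $\iota_\#\zeta$, where $\zeta=h_{t-1}+\nu h_{t-1}$. It is a cycle because
$\partial\zeta=(h_{t-2}+\nu h_{t-2})+\nu(h_{t-2}+\nu h_{t-2})=0$. The idea is to push its negative vertices to their copies and then cone with the
root $w$, which is adjacent to all copies. Define $\mu(v_i^+)=v_i^+$ and $\mu(v_i^-)=u_i^-$. For a simplex $\sigma=A^+\cup B^-$, write $u_B$ for the set of copies of $B$. Both
\[
\iota(\sigma)\cup\mu(\sigma)=A^+\cup(B\cup u_B)^-\qquad\text{and}\qquad \{w^+\}\cup\mu(\sigma)=(A\cup\{w\})^+\cup u_B^-
\]
are simplices of $B_0(M(G))$. By the first, $\mu$ is simplicial and contiguous to $\iota$, and contiguous simplicial maps are chain homotopic: with a fixed order of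
the vertices, $P\{y_0,\dots,y_n\}=\sum_j\{\iota y_0,\dots,\iota y_j,\mu y_j,\dots,\mu y_n\}$, where terms with a repeated vertex count as $0$, satisfies
$\partial P+P\partial=\iota_\#+\mu_\#$. So $\iota_\#\zeta+\mu_\#\zeta=\partial P\zeta$. By the second, $\mu_\#\zeta=\partial(w^+*\mu_\#\zeta)$, since $\mu_\#\zeta$ is a cycle of
dimension $t-1\ge1$. Put $h_i'=\iota_\#h_i$ for $i<t$ and $h_t'=P\zeta+w^+*\mu_\#\zeta$. Then $\partial h_t'=\iota_\#\zeta=h_{t-1}'+\nu h_{t-1}'$.
\end{proof}

In a circular coloring of $M^2(C_N)$, cut open at some point, these lemmas give five vertices $x_1,\dots,x_5$. If $x_1$ and $x_5$ were adjacent, (D) would immediately give $4\le r-1$. But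
$5-1$ is even, so they need not be adjacent, and a single pattern says nothing better than $r>4$. The information is in the family of all patterns.

\section{Cutting a circular coloring of $M^2(C_N)$}\label{sec:cut}

\subsection{The graph and the coloring}

Let $N\ge5$ be odd. Indices are in $\mathbb Z_N$. The graph $M(C_N)$ has vertices $v_i,u_i,w$. In $M^2(C_N)$ there are in addition the copies $v_i',u_i',w'$ and a new root $z$. The edges
are, with $j=i\pm1$,
\begin{center}
\begin{tabular}{ll}
$v_i\sim v_j,\,u_j,\,v_j',\,u_j'$; & $u_i\sim v_j,\,v_j',\,w,\,w'$;\\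
$v_i'\sim v_j,\,u_j,\,z$; & $u_i'\sim v_j,\,w,\,z$; \qquad $w'\sim u_i,\,z$.
\end{tabular}
\end{center}
We call $v,u,v',u'$ the four \emph{kinds} of vertices. Vertices of these kinds can be adjacent only if their indices are consecutive, and a
$v$ can be adjacent to all four kinds, a $u$ to $v$ and $v'$, a $v'$ to $v$ and $u$, and a $u'$ only to $v$.

Let $r=\chi_c(M^2(C_N))$. Since $\chi(M^2(C_N))=5$, \eqref{eq:basic} gives $r=4+\varepsilon$ with $\varepsilon>0$. We shall prove
\begin{equation}\label{eq:goal}
N\ \ge\ \frac{9}{4\varepsilon}-54,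
\end{equation}
which is Theorem~\ref{thm:main} rearranged. If $24\varepsilon\ge1$, the right side is at most $0$. \emph{So assume $24\varepsilon<1$.}

Let $f$ be an $r$-circular coloring, with colors written as real numbers in $[0,r)$. Rotate so that $f(z)=0$, and put $W=f(w)$, $W'=f(w')$, $a_i=f(v_i)$. Replacing
$f$ by $-f$ if necessary, we may assume $W\in[0,r/2]$. As $w'\sim z$, we have $W'\in[1,3+\varepsilon]$.

\subsection{Good cuts and positions}

We shall cut the circle at the four points $\alpha,\alpha+1,\alpha+2,\alpha+3$, for many $\alpha\in(0,1)$. All vertices of the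
patterns will have colors close to these four points, and we want the special vertices $z,w,w'$ to stay away. Let $\mathcal A$ be the set of
$\alpha\in(4\varepsilon,1-4\varepsilon)$ such that $W$ and $W'$ are at circular distance at least $4\varepsilon$ from each of $\alpha,\alpha+1,\alpha+2,\alpha+3$.

\begin{lemma}\label{lem:good}
The set $\mathcal A$ is a union of at most three disjoint intervals, any two of which are at distance at least $8\varepsilon$, and its total length is $|\mathcal A|\ge1-24\varepsilon$.
\end{lemma}

\begin{proof}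
Let $\alpha\in(4\varepsilon,1-4\varepsilon)$, $0\le j\le3$, and suppose $W$ is at circular distance less than $4\varepsilon$ from $\alpha+j\in(j+4\varepsilon,j+1-4\varepsilon)$. The
distance is not realized across $0$: this would require $\alpha+j<4\varepsilon$ or $\alpha+j>r-4\varepsilon$, both false. So $|W-\alpha-j|<4\varepsilon$; then $j=\lfloor W\rfloor$, and
$\alpha$ lies in the open interval of length $8\varepsilon$ centered at $W-\lfloor W\rfloor$. Conversely, since $\lfloor W\rfloor\le3$, no $\alpha$ in this interval belongs to $\mathcal A$. The same holds for $W'$, as $\lfloor W'\rfloor\le3$. So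
$\mathcal A$ arises from an interval of length $1-8\varepsilon$ by deleting its intersections with two open intervals of length $8\varepsilon$, and at least length $1-24\varepsilon$ remains. Between two components of $\mathcal A$ lies a point of one of the two
open intervals, and this whole open interval, being disjoint from $\mathcal A$, lies between them.
\end{proof}

A component may be a single point; this does no harm. From now on \emph{fix a component $J$ of $\mathcal A$}. For $\alpha\in J$ the points $\alpha+j$ divide the circle into three arcs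
$(\alpha+k,\alpha+k+1)$, $k=0,1,2$, of length $1$, and the arc number $3$ from $\alpha+3$ forward to $\alpha+r$, of length $1+\varepsilon$. Let $\kappa$ and $\kappa'$ be the numbers of the arcs that
contain $W$ and $W'$. As $\alpha$ varies in $J$, the points $\alpha+j$ never meet $W$ or $W'$, so $\kappa$ and $\kappa'$ are constant. Since
$W\le2+\varepsilon/2<\alpha+2$ and $\alpha<1\le W'\le3+\varepsilon<\alpha+3$,
\[
\kappa\in\{0,1,3\},\qquad \kappa'\in\{0,1,2\}.
\]

For $\alpha\in J$ and $j\in\{0,1,2,3\}$ (always taken mod $4$) let
\[
I_j(\alpha)=[\alpha+j-2\varepsilon,\ \alpha+j+2\varepsilon)\ \subset\ (j+2\varepsilon,\ j+1-2\varepsilon).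
\]
A vertex with color in $I_j(\alpha)$ is said to be \emph{at position $j$}, or \emph{at $j$}. Then $j$ is the integer part of its color. The
vertices $z,w,w'$ have no position: $I_j(\alpha)$ does not contain $0$, and $W,W'$ are at distance at least $4\varepsilon$ from $\alpha+j$.

\begin{lemma}\label{lem:R}
For every $\alpha\in J$:
\begin{itemize}
\item[\textup{(R1)}] a $v'$ or a $u'$ can only be at positions $1,2$;
\item[\textup{(R2)}] a $u$ or a $u'$ is not at positions $\kappa,\kappa+1$;
\item[\textup{(R3)}] a $u$ is not at positions $\kappa',\kappa'+1$.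
\end{itemize}
\end{lemma}

\begin{proof}
(R1) These vertices are adjacent to $z$, which has color $0$. Points of $I_0(\alpha)$ are less than $1$; points $y$ of $I_3(\alpha)$ satisfy $y>3+2\varepsilon$,
so $r-y<1$.

(R2) These vertices are adjacent to $w$. If $\kappa\le2$, then $W\in[\alpha+\kappa+4\varepsilon,\alpha+\kappa+1-4\varepsilon]$, so $W$ is at distance at most $1-4\varepsilon+2\varepsilon<1$ from every
point of $I_\kappa(\alpha)$ and of $I_{\kappa+1}(\alpha)$. If $\kappa=3$, then $W$ is at distance at least $4\varepsilon$ from both ends of an arc of length $1+\varepsilon$, hence at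
distance at most $1-3\varepsilon$ along the arc from each end, and at distance at most $1-3\varepsilon+2\varepsilon<1$ from every point of $I_3(\alpha)$ and $I_0(\alpha)$.

(R3) A $u$ is adjacent to $w'$, and the computation for $\kappa\le2$ applies to $W'$ and $\kappa'$.
\end{proof}

We also need to reduce mod $r$. Let $0\le n\le8$ and $n=4b+j$ with $0\le j\le3$, so that $b\le2$. For $0\le t<2\varepsilon$ we have $\alpha+n+t\equiv\alpha+j+(t-b\varepsilon)$ with $-2\varepsilon\le t-b\varepsilon<2\varepsilon$. Hence
\begin{equation}\label{eq:mod}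
[\alpha+n,\ \alpha+n+2\varepsilon)\ \text{ reduces mod $r$ into } I_{n\bmod4}(\alpha)\qquad(0\le n\le8).
\end{equation}

\subsection{The pattern at a cut}

Let $\alpha\in J$, $m\in\{0,1,2,3\}$ and $p=\alpha+m$. A \emph{biclique at the cut $p$} is a quintuple $(x_1,\dots,x_5)$ of vertices such that each element of
$A=\{x_1,x_3,x_5\}$ is adjacent to each element of $B=\{x_2,x_4\}$ and the representatives $\varphi_l$ of the colors $f(x_l)$ in $[p,p+r)$ satisfy
$\varphi_1<\dots<\varphi_5$. Taking representatives in $[p,p+r)$ is a proper coloring with linearly ordered colors, so by Lemmas~\ref{lem:fan} and~\ref{lem:systems} \emph{there is a biclique at every such cut}. See Figure~\ref{fig:pattern}.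

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.3cm,y=1cm]
\draw[line width=4pt,gray!55] (2.3,0)--(2.5,0);
\draw[line width=4pt,gray!55] (4.5,0)--(5.1,0);
\draw[->] (-0.15,0)--(5.4,0);
\draw (0,-0.16)--(0,0.16);
\node[below] at (0,-0.15) {$p$};
\draw (4.8,-0.16)--(4.8,0.16);
\node[below] at (4.8,-0.15) {$p+r$};
\draw[fill=white] (0.2,0) circle (2pt);
\node[above] at (0.2,0.12) {$\varphi_1$};
\fill (1.3,0) circle (2pt);
\node[above] at (1.3,0.12) {$\varphi_2$};
\draw[fill=white] (2.4,0) circle (2pt);
\node[above] at (2.4,0.12) {$\varphi_3$};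
\fill (3.5,0) circle (2pt);
\node[above] at (3.5,0.12) {$\varphi_4$};
\draw[fill=white] (4.6,0) circle (2pt);
\node[above] at (4.55,0.12) {$\varphi_5$};
\draw[fill=white] (5.0,0) circle (2pt);
\node[above] at (5.1,0.12) {$\varphi_1+r$};
\node[below] at (2.4,-0.12) {$\Gamma_1$};
\node[below] at (5.2,-0.12) {$\Gamma_2$};
\end{tikzpicture}
\caption{A biclique at the cut $p$, with the color circle of circumference $r=4+\varepsilon$ cut open ($\varepsilon$ is drawn large). Black points: the colors of the two
vertices of $B$. White points: the colors of the three vertices of $A$. The gray intervals $\Gamma_1,\Gamma_2$ consist of the points at distance at least $1$ from both black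
points. Their lengths add up to $\varepsilon$, and $p+r$ lies in $\Gamma_2$, between $\varphi_5$ and $\varphi_1+r$.}
\label{fig:pattern}
\end{figure}

\begin{lemma}\label{lem:pattern}
For every biclique at the cut $p=\alpha+m$ the following hold.
\begin{itemize}
\item[\textup{(a)}] The vertices $x_1,x_5$ are at position $m$, $x_2$ at $m+1$, $x_3$ at $m+2$, and $x_4$ at $m+3$. In particular none of them is $z$, $w$ or $w'$.
\item[\textup{(b)}] The set of points of the circle at distance at least $1$ from both $f(x_2)$ and $f(x_4)$ has length $\varepsilon$. It consists of $\Gamma_1=[\varphi_2+1,\varphi_4-1]$ and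
$\Gamma_2=[\varphi_4+1,\varphi_2+r-1]$ \textup{(}mod $r$\textup{)}, where
\[
\Gamma_1\subset[p+2,p+2+\varepsilon),\qquad \Gamma_2\subset[p+4,p+4+2\varepsilon).
\]
Mod $r$, $\Gamma_1$ lies in $I_{m+2}(\alpha)$ and $\Gamma_2$ in $I_m(\alpha)$. Moreover $p+r\in\Gamma_2$, and as real numbers in $I_m(\alpha)$ we have $f(x_5)<p\le f(x_1)$.
\item[\textup{(c)}] Every vertex adjacent to both $x_2$ and $x_4$ is at position $m$ \textup{(}with color in $\Gamma_2$\textup{)} or at position $m+2$ \textup{(}with color in $\Gamma_1$\textup{)}.
\end{itemize}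
\end{lemma}

\begin{proof}
By (D) consecutive $\varphi_l$ differ by at least $1$. Since $\varphi_1\ge p$ and $\varphi_5<p+4+\varepsilon$, we get
\[
\varphi_l\in[p+l-1,\ p+l-1+\varepsilon)\qquad(1\le l\le5).
\]
Here $p+l-1=\alpha+n$ with $n=m+l-1\le7$, so (a) follows from \eqref{eq:mod}.

The points $\varphi_2<\varphi_4<\varphi_2+r$ cut the circle into two arcs; a point of one of them is at distance at least $1$ from both ends if and only if it lies in
$\Gamma_1$, respectively $\Gamma_2$. The lengths $\varphi_4-\varphi_2-2$ and $\varphi_2-\varphi_4+r-2$ add up to $\varepsilon$. They are nonnegative, since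
$\varphi_3\in\Gamma_1$ and, by (D) for $x_4\sim x_5$, $x_2\sim x_5$, $x_1\sim x_2$ and $x_1\sim x_4$, both $\varphi_5$ and $\varphi_1+r$ lie in $\Gamma_2$. The inclusions for $\Gamma_1,\Gamma_2$ follow from
the bounds for $\varphi_2$ and $\varphi_4$. By \eqref{eq:mod}, $\Gamma_1$ reduces into $I_{m+2}(\alpha)$; and $\Gamma_2-r\subset[p-\varepsilon,p+\varepsilon)\subset I_m(\alpha)$. Finally
$\varphi_5<p+r\le\varphi_1+r$, so $p+r\in\Gamma_2$, and subtracting $r$ gives $f(x_5)=\varphi_5-r<p\le\varphi_1=f(x_1)$. Part (c) is a consequence of (b).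
\end{proof}

\subsection{Three types of bicliques}

\begin{lemma}\label{lem:types}
Every biclique at a cut $\alpha+m$ is, for some index $i$ \textup{(}its center\textup{)}, of one of the following types.
\begin{center}
\begin{tabular}{lll}
type $vu$: & $B=\{v_i,u_i\}$, & $A\subset\{v_{i\pm1},v'_{i\pm1}\}$;\\
type $vv'$: & $B=\{v_i,v_i'\}$, & $A\subset\{v_{i\pm1},u_{i\pm1}\}$, and $A$ contains a $u$;\\
type $vv$: & $B=\{v_{i-1},v_{i+1}\}$, & $A\subset\{v_i,u_i,v_i',u_i'\}$.
\end{tabular}
\end{center}
The vertex $v_i$ has a position $j$, and $v_{i-1},v_{i+1}$ have positions in $\{j-1,j+1\}$.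
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pattern}(a) only the four kinds occur. Two distinct indices have at most one common neighbor on $C_N$, since two would force $4\equiv0\pmod N$. If the
elements of $B$ have distinct indices, all of $A$ therefore lies over one index $i$, with three different kinds. Only $v$ is adjacent to three kinds, so both
elements of $B$ are $v$'s and $B=\{v_{i-1},v_{i+1}\}$. If the elements of $B$ have the same index $i$, then $A$ consists of three vertices over
the two indices $i\pm1$, so it has at least two kinds, each adjacent to both kinds of $B$. The common neighbor kinds are $\{v,v'\}$ for $\{v,u\}$, $\{v,u\}$ for $\{v,v'\}$,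
and only $v$ for the other four pairs of kinds. This gives types $vu$ and $vv'$; in the latter, $A$ contains at most two $v$'s and hence a $u$.

For types $vu$ and $vv'$, $v_i\in B$ is at $j\in\{m+1,m+3\}$, and $v_{i\pm1}$ are adjacent to both elements of $B$, so they are at $m$ or $m+2$ by Lemma~\ref{lem:pattern}(c). For
type $vv$, $v_i$ is adjacent to both elements of $B$, so $j\in\{m,m+2\}$, and $v_{i\pm1}$ are at $m+1$ and $m+3$.
\end{proof}

Call an index a \emph{center} if it is the center of a biclique at a cut $\alpha+m$ with $\alpha\in J$ and $0\le m\le3$. A center $i$ is a \emph{jump} center if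
$\lfloor a_{i-1}\rfloor\ne\lfloor a_{i+1}\rfloor$, and \emph{non-jump} otherwise. Since positions are integer parts of colors, neither this nor the position of $v_i$, which we call the
position of the center, depends on $\alpha$. A center of type $vv$ is a jump center, because $v_{i\pm1}$ are at the different positions $m+1,m+3$. Jump centers would be too efficient
for our count. They have a price, however: the vertex $u_i'$, which has played no role so far, is forced into a window.

\begin{lemma}\label{lem:jump}
If $i$ is a jump center, then $u_i'$ is at some position for some $\alpha\in J$.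
\end{lemma}

\begin{proof}
Take a biclique with center $i$ at a cut $p=\alpha+m$. For type $vv$, $u_i'$ is adjacent to both elements of $B$, and Lemma~\ref{lem:pattern}(c) applies. For the other types both $v_{i\pm1}$ are
adjacent to both elements of $B$. As $i$ is a jump center, Lemma~\ref{lem:pattern}(c) shows that, mod $r$, one of $a_{i\pm1}$ is some $y_1\in\Gamma_1$ and the other some
$y_2\in\Gamma_2$. Since $u_i'\sim v_{i\pm1}$, the color of $u_i'$ lies, mod $r$, in
\[
[y_1+1,y_2-1]\cup[y_2+1,y_1+r-1]\ \subset\ [p+3,p+3+2\varepsilon)\cup[p+5,p+5+2\varepsilon).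
\]
By \eqref{eq:mod} with $n=m+3$ and $n=m+5\le8$, this reduces into $I_{m+3}(\alpha)\cup I_{m+1}(\alpha)$.
\end{proof}

\subsection{Capacity and the counting target}

For $\tau\in\{vu,vv',vv\}$ let $S_{\tau,m}(i)$ be the set of $\alpha\in J$ for which there is a biclique of type $\tau$ with center $i$ at the cut $\alpha+m$. We then say that $i$
\emph{covers} $\alpha$ for $m$ with type $\tau$. For a fixed quintuple the order of the representatives changes only when the cut passes one of its colors, and there are finitely many quintuples, so $S_{\tau,m}(i)$ is a finite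
union of intervals.

\begin{lemma}\label{lem:cap}
For each $m$, $\bigcup_{i,\tau}S_{\tau,m}(i)=J$. For each $i$ and $\tau$, $\sum_{m=0}^3|S_{\tau,m}(i)|\le\varepsilon$.
\end{lemma}

\begin{proof}
The first statement is the existence of bicliques. If $\alpha\in S_{\tau,m}(i)$, then by Lemma~\ref{lem:pattern}(b) the cut $p=\alpha+m$ lies in the set of points at distance at least $1$ from both
elements of $B$, a set of length $\varepsilon$ that depends only on $i$ and $\tau$. And $p\in(0,4)\subset[0,r)$ determines $m=\lfloor p\rfloor$ and $\alpha=p-m$.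
\end{proof}

Let $N_J$ be the number of indices $i$ with $\lfloor a_i\rfloor\le3$ and $a_i-\lfloor a_i\rfloor$ at distance at most $2\varepsilon$ from $J$. If $v_i$ is at some position for some $\alpha\in J$, then $i$ is counted
in $N_J$; in particular all centers and their neighbors are counted. Components of $\mathcal A$ are at least $8\varepsilon$ apart, so each index is counted for at most one of them and
$\sum_JN_J\le N$. Therefore \eqref{eq:goal}, and with it Theorem~\ref{thm:main}, follows from
\begin{equation}\label{eq:target}
N_J\ \ge\ \frac94\cdot\frac{|J|}{\varepsilon}\qquad\text{for every component }J\text{ of }\mathcal A,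
\end{equation}
because then $N\ge\frac9{4\varepsilon}|\mathcal A|\ge\frac9{4\varepsilon}(1-24\varepsilon)=\frac9{4\varepsilon}-54$.

The crude count is this: the four cuts $\alpha+m$ must each be covered, which requires total length $4|J|$, and each index has three types of capacity $\varepsilon$ each. So
$4|J|\le3\varepsilon N_J$ and $N_J\ge\frac43|J|/\varepsilon$. But we need a constant larger than $2$. We must show that an index cannot use its three types freely.

\section{The count}\label{sec:count}

We prove \eqref{eq:target}. By Lemma~\ref{lem:R}, the kinds other than $v$ can only be at the following positions.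
\begin{center}
\begin{tabular}{c|c|c|c}
& $u$ & $v'$ & $u'$\\ \hline
$\kappa=1$ & $0,3$ & $1,2$ & none\\
$\kappa=3$ & $2$ if $\kappa'=0$;\ \ none if $\kappa'=1$;\ \ $1$ if $\kappa'=2$ & $1,2$ & $1,2$\\
$\kappa=0$ & $2,3$ if $\kappa'=0$;\ \ $3$ if $\kappa'=1$;\ \ none if $\kappa'=2$ & $1,2$ & $2$
\end{tabular}
\end{center}
Recall from Lemma~\ref{lem:pattern}(a) that at the cut $\alpha+m$ the vertices $x_1,x_5$ are at $m$, $x_3$ is at $m+2$, and $B$ is at $\{1,3\}$ if $m$ is even and at $\{0,2\}$ if $m$ is odd. Two
remarks are used throughout.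
\begin{itemize}
\item[(i)] If $x_1,x_5$ are both $v$'s, the type is not $vv$ (there the vertices of $A$ are of different kinds), so $\{x_1,x_5\}=\{v_{i-1},v_{i+1}\}$ and the center is non-jump.
\item[(ii)] Type $vu$ needs $u_i\in B$, and type $vv'$ needs a $u$ in $A$.
\end{itemize}

\subsection{The case $\kappa=1$}

No $u'$ has a position, so by Lemma~\ref{lem:jump} there are no jump centers and type $vv$ does not occur. For $m\in\{0,2\}$, $B$ is at $\{1,3\}$: type $vu$ forces $u_i$ at $3$ and
$v_i$ at $1$; type $vv'$ forces $v_i'$ at $1$ and $v_i$ at $3$. For $m\in\{1,3\}$, $B$ is at $\{0,2\}$: type $vu$ forces $u_i$ at $0$ and $v_i$ at $2$; type $vv'$ forces $v_i'$ at $2$ and $v_i$ at $0$. So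
centers at $1,2$ use only type $vu$, and centers at $0,3$ use only type $vv'$. By Lemma~\ref{lem:cap} each center covers total length at most $\varepsilon$ over all $m$, so $4|J|\le\varepsilon N_J$.

\subsection{The case $\kappa=3$}

Now only $v$'s can be at positions $0$ and $3$.

\emph{$\kappa'=1$.} No $u$ has a position. For $m=0$, $x_1,x_5$ are $v$'s at $0$, so the type is $vu$ or $vv'$ by (i), which contradicts (ii). This case does not occur.

\emph{$\kappa'=0$.} A $u$ can only be at $2$.
\begin{itemize}
\item $m=0$: $x_1,x_5$ are $v$'s at $0$, so the type is not $vv$. Type $vu$ would need $u_i$ at $1$ or $3$. So the type is $vv'$, with $v_i'$ at $1$ and $v_i$ at $3$: a non-jump center at $3$.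
\item $m=3$: $x_1,x_5$ are $v$'s at $3$, so the type is not $vv$. Type $vv'$ would need $x_3$, at position $1$, to be a $u$. So the type is $vu$, with $u_i$ at $2$ and $v_i$ at $0$: a non-jump center at $0$.
\item $m=1$: type $vv'$ would need a $u$ in $A$, at $1$ or $3$. Type $vu$ has $u_i$ at $2$ and $v_i$ at $0$: a center at $0$. In type $vv$, $x_3$ at $3$ is $v_i$: a jump center at $3$.
\item $m=2$: type $vu$ would need $u_i$ at $1$ or $3$. In type $vv'$ the element of $B$ at $3$ is $v_i$: a center at $3$. In type $vv$, $x_3$ at $0$ is $v_i$: a jump center at $0$.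
\end{itemize}
Let $n_0,n_3$ be the numbers of non-jump centers at $0$ and at $3$, and $n_*$ the number of jump centers. All centers are at $0$ or $3$. Those at $0$ use only types $vu$ and $vv$, those at $3$ only $vv'$
and $vv$, and non-jump centers never use $vv$. By Lemma~\ref{lem:cap}, non-jump centers cover at most $\varepsilon$ and jump centers at most $2\varepsilon$ over all $m$, so
$4|J|\le\varepsilon(n_0+n_3+2n_*)$. The cuts with $m=3$ and $m=0$ give $|J|\le\varepsilon n_0$ and $|J|\le\varepsilon n_3$. Adding,
\[
2\varepsilon N_J\ \ge\ \varepsilon(n_0+n_3+2n_*)+\varepsilon(n_0+n_3)\ \ge\ 4|J|+2|J| ,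
\]
so $N_J\ge3|J|/\varepsilon$.

\emph{$\kappa'=2$.} A $u$ can only be at $1$. Replace each position $j$ by $3-j$ and each $m$ by $3-m$. The pattern is preserved: $x_1,x_5$ go to $3-m$, $x_3$ to $(3-m)+2$, and $x_2,x_4$
to $(3-m)+3$ and $(3-m)+1$. The allowed positions $\{1,2\}$ of $v'$ and $u'$ are preserved, and the allowed position $1$ of $u$ becomes $2$. So we are in the situation $\kappa'=0$, whose treatment used only the positions and Lemma~\ref{lem:cap}. Again $N_J\ge3|J|/\varepsilon$.

\subsection{The case $\kappa=0$, $\kappa'\in\{1,2\}$}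

For $\kappa=0$ only $v$'s can be at position $0$, only $v$'s and $v'$'s at position $1$, and only $v$'s and $u$'s at position $3$. For $m=0$, $x_1,x_5$ are $v$'s at $0$, so by (i)
\begin{equation}\label{eq:m0}
\text{for } m=0 \text{ the type is } vu \text{ or } vv', \text{ and } \{x_1,x_5\}=\{v_{i-1},v_{i+1}\}\text{ is at }0 .
\end{equation}

\emph{$\kappa'=2$.} No $u$ has a position, and \eqref{eq:m0} contradicts (ii). This case does not occur.

\emph{$\kappa'=1$.} A $u$ can only be at $3$.
\begin{itemize}
\item $m=0$: type $vv'$ would need $x_3$, at position $2$, to be a $u$. So the type is $vu$, with $u_i$ at $3$ and $v_i$ at $1$: a non-jump center at $1$.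
\item $m=1$: type $vu$ would need $u_i$ at $0$ or $2$. In type $vv'$ the element of $B$ at $0$ is $v_i$: a center at $0$. In type $vv$, $x_1,x_5$ at $1$ are $v_i,v_i'$: a jump center at $1$.
\item $m=3$: type $vu$ is impossible as for $m=1$. In type $vv'$ again $v_i$ is at $0$. In type $vv$, $x_1,x_5$ at $3$ are $v_i,u_i$: a jump center at $3$.
\end{itemize}
For $m=1$ and $m=3$ together, each center at $0$ covers at most $\varepsilon$ (only type $vv'$), and each jump center at $1$ or $3$ covers at most $\varepsilon$ (only type $vv$). So there are at least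
$2|J|/\varepsilon$ such centers. By $m=0$ there are at least $|J|/\varepsilon$ non-jump centers at $1$. Hence $N_J\ge3|J|/\varepsilon$.

\subsection{The case $\kappa=\kappa'=0$}

This is the critical case. A $u$ can only be at $2,3$, a $v'$ only at $1,2$. Besides \eqref{eq:m0} we have the following.
\begin{itemize}
\item $m=0$ ($B$ at $1,3$): type $vu$ has $u_i$ at $3$ and $v_i$ at $1$. Type $vv'$ has $v_i'$ at $1$ and $v_i$ at $3$. So the center is non-jump, at $1$ with type $vu$ or at $3$ with type $vv'$.
\item $m=1$ ($B$ at $0,2$; $x_1,x_5$ at $1$; $x_3$ at $3$): type $vu$ has $v_i$ at $0$, $u_i$ at $2$, and $x_3$, not being a $v'$, is one of $v_{i\pm1}$. Type $vv'$ has $v_i$ at $0$ and $x_1,x_5$, not being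
$u$'s, are both $v_{i\pm1}$. In type $vv$, $\{x_1,x_5\}=\{v_i,v_i'\}$: a jump center at $1$.
\item $m=3$ ($B$ at $0,2$; $x_1,x_5$ at $3$; $x_3$ at $1$): type $vu$ has $v_i$ at $0$ and $x_1,x_5$, not being $v'$'s, are both $v_{i\pm1}$. Type $vv'$ has $v_i$ at $0$, $v_i'$ at $2$, and $x_3$, not being a $u$, is one of $v_{i\pm1}$. In type $vv$,
$\{x_1,x_5\}=\{v_i,u_i\}$: a jump center at $3$.
\end{itemize}
We shall not need $m=2$. Define four disjoint sets of indices counted in $N_J$:
\begin{itemize}
\item $\mathcal Y$: the non-jump centers at $1$ or $3$;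
\item $\mathcal S$: the jump centers at $1$ or $3$;
\item $\mathcal Z$: the jump centers at $0$;
\item $\mathcal X$: all other indices $h$ counted in $N_J$ with $\lfloor a_h\rfloor=0$.
\end{itemize}
Thus $N_J\ge|\mathcal Y|+|\mathcal S|+|\mathcal Z|+|\mathcal X|$.

\emph{Where plain counting stalls.} By Lemma~\ref{lem:types} a center in $\mathcal Z$ has one neighbor at $1$ and one at $3$. As far as Lemma~\ref{lem:cap} is concerned, it can cover length $\varepsilon$ for $m=1$ with type $vu$ and length $\varepsilon$ for
$m=3$ with type $vv'$. If all cuts for $m=1,3$ were covered in this way, we would get only $|\mathcal Z|\ge|J|/\varepsilon$. Together with $|\mathcal Y|\ge|J|/\varepsilon$ from $m=0$, this gives the constant $2$, just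
not enough. The way out is that a center $l\in\mathcal Y$ competes with one of its two neighbors. If $l$ covers length $\omega$ for $m=0$, then the colors of $v_{l-1}$ and $v_{l+1}$ differ by at least $\omega$, so the
inequality (D) cannot be tight for both edges $v_lv_{l\pm1}$: for one neighbor $h$ it has slack at least $\omega$. If $h\in\mathcal Z$, this slack is lost for the covering by $h$. We now make this precise.

\medskip
\emph{Step 1: covering for $m=1$ and $m=3$.} A non-jump center at $0$ with both neighbors at $3$ has no $v_{i\pm1}$ at $1$, so for $m=1,3$ it uses only type $vu$; one with both neighbors at $1$ has none at $3$ and uses only type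
$vv'$. By Lemma~\ref{lem:types} there are no other non-jump centers at $0$. So each element of $\mathcal X$ covers at most $\varepsilon$ for $m=1,3$ together. For these $m$, each element of $\mathcal S$ uses only type $vv$ and also covers at most $\varepsilon$, and elements of $\mathcal Y$ cover nothing. An element
$i\in\mathcal Z$ uses only type $vu$ for $m=1$ and only type $vv'$ for $m=3$, since the other choice would put both neighbors at the same position. For $i\in\mathcal Z$ let $i^+$ and $i^-$ be the elements of $\{i-1,i+1\}$ with $v_{i^+}$ at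
$1$ and $v_{i^-}$ at $3$, and put
\[
\lambda_i=a_i+r-1-a_{i^-}\ge0,\qquad \mu_i=a_{i^+}-a_i-1\ge0 ,
\]
which are nonnegative by (D). They are the slacks in (D) for the edges $v_iv_{i^-}$ and $v_iv_{i^+}$.

Let $\alpha\in S_{vu,1}(i)$. Then $u_i$ is at $2$, and the points at distance at least $1$ from $a_i$ and $f(u_i)$ form $[a_i+1,f(u_i)-1]\cup[f(u_i)+1,a_i+r-1]$. The cut $\alpha+1<2$ lies in the first of
these intervals. Since $u_i\sim v_{i^-}$ and $v_{i^-}$ is at $3$, (D) gives $f(u_i)\le a_{i^-}-1$. So $\alpha+1\in[a_i+1,a_{i^-}-2]$, an interval of length $a_{i^-}-a_i-3=\varepsilon-\lambda_i$. Let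
$\alpha\in S_{vv',3}(i)$. Then $v_i'$ is at $2$, and in the same way the cut $\alpha+3>3$ lies in $[f(v_i')+1,a_i+r-1]$. Since $v_i'\sim v_{i^+}$ and $v_{i^+}$ is at $1$, we have $f(v_i')\ge a_{i^+}+1$. So $\alpha+3$ lies in the interval $[a_{i^+}+2,a_i+r-1]$ of
length $a_i+r-3-a_{i^+}=\varepsilon-\mu_i$. Whether or not these sets are empty,
\[
|S_{vu,1}(i)|+|S_{vv',3}(i)|\ \le\ 2\varepsilon-\min(\lambda_i,\varepsilon)-\min(\mu_i,\varepsilon)\qquad(i\in\mathcal Z).
\]
Since $m=1$ and $m=3$ require total length $2|J|$,
\begin{equation}\label{eq:cover13}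
2|J|\ \le\ \varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|-\sum_{i\in\mathcal Z}\bigl(\min(\lambda_i,\varepsilon)+\min(\mu_i,\varepsilon)\bigr).
\end{equation}

\emph{Step 2: charging the cover for $m=0$.} For $l\in\mathcal Y$ let $\omega_l$ be the length of the set of $\alpha\in J$ covered by $l$ for $m=0$. Only one type occurs for a given $l$, so
$\omega_l\le\varepsilon$. All centers for $m=0$ are in $\mathcal Y$, so $\sum_{l\in\mathcal Y}\omega_l\ge|J|$; in particular
\begin{equation}\label{eq:Y}
|\mathcal Y|\ge|J|/\varepsilon .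
\end{equation}
Let $\omega_l>0$. By \eqref{eq:m0}, $\{x_1,x_5\}=\{v_{l-1},v_{l+1}\}$, and both are at $0$. By Lemma~\ref{lem:pattern}(b) with $m=0$, every covered $\alpha$ lies between $a_{l-1}$ and $a_{l+1}$. Hence
\[
\omega_l\le\sigma_l:=|a_{l+1}-a_{l-1}| .
\]
Let $l$ charge $\omega_l$ to the following neighbor $h\in\{l-1,l+1\}$.
\begin{itemize}
\item If $l$ is at $3$, let $h$ be the one with the larger $a_h$. By (D) for the other one, $a_l+1\le\min(a_{l-1},a_{l+1})+r$, so $a_h+r-1-a_l\ge\sigma_l\ge\omega_l$.
\item If $l$ is at $1$, let $h$ be the one with the smaller $a_h$. By (D) for the other one, $a_l\ge\max(a_{l-1},a_{l+1})+1$, so $a_l-a_h-1\ge\sigma_l\ge\omega_l$.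
\end{itemize}
Since $v_h$ is at $0$, we have $h\in\mathcal X\cup\mathcal Z$. If $h\in\mathcal Z$, then in the first case $l=h^-$ and $\omega_l\le\lambda_h$, in the second case $l=h^+$ and $\omega_l\le\mu_h$. So $h\in\mathcal Z$ receives at most
$\min(\lambda_h,\varepsilon)+\min(\mu_h,\varepsilon)$, which is exactly its loss in \eqref{eq:cover13}. An element of $\mathcal X$ is charged by at most its two neighbors, so it receives at most $2\varepsilon$.

\medskip
\emph{Step 3: conclusion.} Let $C\ge0$ be the total charge received by $\mathcal Z$. Then $C\ge|J|-2\varepsilon|\mathcal X|$, and \eqref{eq:cover13} gives $2|J|\le\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|-C$. Using the two lower bounds for $C$ in turn,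
\[
2|J|\le\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|,\qquad 3|J|\le3\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z| .
\]
The average of these inequalities is $\frac52|J|\le2\varepsilon|\mathcal X|+\varepsilon|\mathcal S|+2\varepsilon|\mathcal Z|$, so $|\mathcal X|+|\mathcal S|+|\mathcal Z|\ge\frac54|J|/\varepsilon$. With \eqref{eq:Y},
\[
N_J\ \ge\ |\mathcal Y|+|\mathcal X|+|\mathcal S|+|\mathcal Z|\ \ge\ \frac94\cdot\frac{|J|}\varepsilon .
\]
This proves \eqref{eq:target} in all cases, and Theorem~\ref{thm:main} follows. \qed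

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\emph{Part} (a). If $C_N\subset G$, then $M^2(C_N)\subset M^2(G)$, so the bound follows from Theorem~\ref{thm:main}. If $(N+54)(\chi_c(G)-2)<\frac94$, then
$\chi_c(M^2(G))-4>\chi_c(G)-2$. As $\chi(M^2(G))=5$ and $\chi(G)=3$, this says $\chi(M^2(G))-\chi_c(M^2(G))<\chi(G)-\chi_c(G)$. For
$G=C_{2q+1}$ with $q\ge2$ we have $0<\chi_c(G)-2\le\frac1q$, and
\[
\frac{\chi_c(M^2(G))-4}{\chi_c(G)-2}\ \ge\ \frac{9q}{4(2q+55)}\ \longrightarrow\ \frac98\qquad(q\to\infty).
\]
A constant $C$ as in the last claim of (a) would have to be at least the left side for every $q\ge2$, so $C\ge\frac98$.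

\medskip
\emph{Part} (b): \emph{a $(4s+1,s)$-coloring of $M^2(C_{4s+1})$.} We need colors in $\{0,\dots,4s\}$ that differ by at least $s$ and at most $3s+1$ on every edge. Color $z$ and $w$ with $0$ and $w'$ with $s$. Give each index
$i\in\mathbb Z_{4s+1}$ a triple $t_i=(a,b,c)$ and color $v_i$ with $a$, both $u_i$ and $u_i'$ with $b$, and $v_i'$ with $c$. The colors of the $v_i$ will oscillate between one value that creeps up from $3s$ and
another that creeps up from $0$, one step in four indices. For $0\le l\le s-1$ let
\begin{align*}
t_{4l}&=(3s+l,\ 3s,\ s+l), & t_{4l+1}&=(l,\ 2s+l,\ s),\\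
t_{4l+2}&=(3s+l+1,\ 3s,\ s+l), & t_{4l+3}&=(l,\ 2s+l+1,\ s),
\end{align*}
and let $t_{4s}=(2s,2s,2s)$.

\emph{Edges at $z,w,w'$.} Every $b$ lies in $[2s,3s]$, so it is compatible with $w$ and $z$, colored $0$, and with $w'$, colored $s$. Every $c$ lies in $[s,2s]$, so it is compatible with $z$. The edge $w'z$
has difference $s$.

\emph{Edges between consecutive indices.} For consecutive triples $(a,b,c)$ and $(a',b',c')$ the pairs $aa'$, $ab'$, $ac'$, $ba'$, $ca'$, $bc'$, $cb'$ must be compatible (the edges at the $u_i'$ give $ab'$ and $ba'$ again). Let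
\[
X=(3s+e,\ 3s,\ s+g),\quad Y=(l,\ 2s+h,\ s)\qquad\text{with } 0\le l\le s-1,\quad l\le g\le h\le e\le l+1 .
\]
The seven differences are
\begin{gather*}
a_X-a_Y=3s+e-l,\qquad a_X-b_Y=s+e-h,\qquad a_X-c_Y=2s+e,\qquad b_X-a_Y=3s-l,\\
b_X-c_Y=2s,\qquad c_X-a_Y=s+g-l,\qquad b_Y-c_X=s+h-g .
\end{gather*}
Since $e-l,\,e-h,\,g-l,\,h-g\in\{0,1\}$, $0\le e\le s$ and $0\le l\le s-1$, all of them lie in $[s,3s+1]$. The following consecutive pairs are of the form $X,Y$ (in some order):
\begin{center}
\begin{tabular}{c|cccc}
pair & $t_{4l},t_{4l+1}$ & $t_{4l+1},t_{4l+2}$ & $t_{4l+2},t_{4l+3}$ & $t_{4l+3},t_{4l+4}$ \ ($l\le s-2$)\\ \hline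
$(g,h,e)$ & $(l,l,l)$ & $(l,l,l+1)$ & $(l,l+1,l+1)$ & $(l+1,l+1,l+1)$
\end{tabular}
\end{center}
Two pairs remain. For $t_{4s-1}=(s-1,3s,s)$ and $t_{4s}=(2s,2s,2s)$ the required differences are $s+1$ for the pairs that involve the entry $s-1$, and $s$ for the others. For $t_{4s}$ and $t_0=(3s,3s,s)$ they all equal
$s$. So this is a $(4s+1,s)$-coloring, and $\chi_c(M^2(C_{4s+1}))\le4+\frac1s$.

\emph{Consequences.} A homomorphism $G\to H$ induces a homomorphism $M(G)\to M(H)$, which sends copies to copies and root to root, hence also $M^2(G)\to M^2(H)$; and circular colorings pull back along homomorphisms. For odd $N\ge5$ put $s=\lfloor(N-1)/4\rfloor\ge1$. Then $N\ge4s+1$, and there is a homomorphism $C_N\to C_{4s+1}$: go around once and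
then back and forth along an edge. Hence $\chi_c(M^2(C_N))\le4+\frac1s$. With Theorem~\ref{thm:main} this gives the displayed bounds and the order $\Theta(1/N)$.

Finally let $\chi(G)=3$ and $\chi(G)-\chi_c(G)\ge1-\frac1{2s}$, that is, $\chi_c(G)\le2+\frac1{2s}=\frac{4s+1}{2s}$. Since $G$ is $(k,d)$-colorable whenever $\chi_c(G)\le k/d$ \cite{BondyHell}, $G$ has a
$(4s+1,2s)$-coloring. In such a coloring adjacent vertices have colors that differ by $\pm2s$ mod $4s+1$. As $2s$ and $4s+1$ are coprime, the graph on $\mathbb Z_{4s+1}$ with these adjacencies is a cycle of length $4s+1$. So the coloring is a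
homomorphism $G\to C_{4s+1}$, and $\chi_c(M^2(G))\le\chi_c(M^2(C_{4s+1}))\le4+\frac1s$. Since $\chi(M^2(G))=5$, we get $\chi(M^2(G))-\chi_c(M^2(G))\ge1-\frac1s$. \qed

\begin{thebibliography}{9}
\bibitem{BondyHell} Bondy and Hell, 1990.
\bibitem{survey} \emph{Circular chromatic number: a survey}, \url{https://github.com/Mael-Guiraud/Latency}.
\end{thebibliography}

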